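# Embedding $\mathcal W^\ell(\mathfrak{sl}_p,f_0)$ into $\mathcal W^k(\mathfrak{sl}_n,f_2)$ through a nilpotent subalgebra adapted to a cut Young diagram

## 1. The subalgebra $\mathfrak m=\mathfrak m_1\oplus\mathfrak m_0$ of a cut diagram

Take a partition $(a_1,\dots,a_r)$ of $n$ with $a_1\ge\dots\ge a_r\ge1$, and draw it as left-justified rows of boxes. A box is $\beta=(i,j)$, with row $i$ and column $\mathrm{col}\,\beta=j$, $1\le j\le a_i$. Let $v_\beta$ be a basis of $\mathbf C^n$ indexed by the boxes, and let $e_{\beta,\beta'}$ send $v_{\beta'}$ to $v_\beta$ and all other basis vectors to $0$. Let $f$ push each box one step to the right: $fv_{i,j}=v_{i,j+1}$, $v_{i,a_i+1}=0$. With $(a|b)=\mathrm{tr}(ab)$ and $\chi=(f|\cdot)$ we have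
$$\chi(e_{\beta,\beta'})=\mathrm{tr}(fe_{\beta,\beta'})=\begin{cases}1&\text{if }\beta\text{ is the left neighbor of }\beta'\text{ in the same row},\\0&\text{otherwise.}\end{cases}\tag{1}$$

Now cut the diagram horizontally. Fix $1\le s<r$. Let $S$ be the set of boxes in rows $1,\dots,s$ and $P$ the set of boxes in rows $s+1,\dots,r$; put $p=|P|$ and $b=a_{s+1}$, the longest row length in $P$. Call $e_{\beta,\beta'}$ a *left move* if $\mathrm{col}\,\beta<\mathrm{col}\,\beta'$.

**Definition.** Let $\mathfrak m_0$ be the span of the left moves with $\beta,\beta'\in P$. Let $\mathfrak m_1$ be the span of the left moves with $\beta,\beta'\in S$ and of all $e_{\beta,\beta'}$ with $\beta'\in S$, $\mathrm{col}\,\beta'\ge2$, $\beta\in P$. Put $\mathfrak m=\mathfrak m_1\oplus\mathfrak m_0$.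

So from $S$ one may jump to any box of $P$, whatever its column, as long as one does not start in column $1$; from $P$ one never goes back to $S$. Write $\mathfrak{gl}(P)$, $\mathfrak{sl}(P)\cong\mathfrak{sl}_p$ for the matrices supported on $P\times P$, and $f=f_S+f_0$ with $f_S=f|_S$, $f_0=f|_P$ (each extended by $0$). The following facts are read off the definition.

1. $\mathfrak m$ is closed under matrix multiplication. A left move in $S$ followed by a jump is a jump whose starting column is still $\ge2$; a jump followed by a left move in $P$ is a jump; jump times jump is $0$. If we place the box $\beta$ at height $\mathrm{col}\,\beta$ for $\beta\in S$ and at height $\mathrm{col}\,\beta-b\le0$ for $\beta\in P$, every spanning element of $\mathfrak m$ strictly lowers the height. So $\mathfrak m$ consists of nilpotent matrices.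
2. $[\mathfrak{gl}(P),\mathfrak m_1]\subset\mathfrak m_1$, because the condition on jumps does not involve the target in $P$. In particular $\mathfrak m_1$ is an ideal of $\mathfrak m$. Also $\mathfrak m\cap\mathfrak{gl}(P)=\mathfrak m_0$.
3. As a $\mathfrak{gl}(P)$-module, $\mathfrak m_1$ is a trivial module (left moves in $S$) plus one copy of $\mathbf C^p$ for each box of $S$ outside column $1$, hence $N:=\sum_{i\le s}(a_i-1)$ copies of $\mathbf C^p$.
4. $[f_S,\mathfrak{gl}(P)]=0$. The type of $f_S$ is $(a_1,\dots,a_s,1^p)$, and $f_0\in\mathfrak{sl}(P)$ has type $(a_{s+1},\dots,a_r)$.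
5. If we redraw the diagram of $f_S$ with the $p$ boxes of $P$ as $p$ rows of length $1$, all in column $1$, then $\mathfrak m_1$ is exactly the span of all left moves of this new diagram.
6. Put $\chi_1=(f_S|\cdot)$ on $\mathfrak m_1$ and $\chi_0=(f_0|\cdot)$ on $\mathfrak m_0$, each extended by $0$ to $\mathfrak m$. Elements of $\mathfrak m_1$ have no $P\to P$ component and elements of $\mathfrak m_0$ have no $S\to S$ component, so
$$\chi=\chi_1+\chi_0\quad\text{on }\mathfrak m.\tag{2}$$
Moreover $\chi([\mathfrak m,\mathfrak m])=0$: the $S\to S$ and $P\to P$ components of a product of two elements of $\mathfrak m$ move at least two columns to the left, and $\chi$ only sees moves by one column.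

**Example 1.** Partition $(2,2)$, $s=1$. Name the boxes $s_1,s_2$ (row 1) and $p_1,p_2$ (row 2). Then $\mathfrak m_0=\mathbf C\,e_{p_1,p_2}$ and $\mathfrak m_1=\mathrm{span}(e_{s_1,s_2},e_{p_1,s_2},e_{p_2,s_2})$. Here $N=1$. The span of *all* left moves is $\mathrm{span}(e_{s_1,s_2},e_{p_1,p_2},e_{p_1,s_2},e_{s_1,p_2})$: the algebra $\mathfrak m$ has traded $e_{s_1,p_2}$ for $e_{p_2,s_2}$.

## 2. From $\mathcal W^\ell(\mathfrak{sl}_p,f_0)$ to $\mathcal W^k(\mathfrak{sl}_n,f_2)$

What is $\mathfrak m$ for? Let $\mathcal V^k(\mathfrak g)$ be the universal affine vertex algebra at level $k$ (for $\mathfrak{sl}_m$ with respect to $(a|b)=\mathrm{tr}(ab)$), and $\mathcal W^k(\mathfrak g,f)$ the universal affine W-algebra, its BRST reduction by a nilpotent $f$. Precise definitions come in Section 3.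

Fix $k\in\mathbf C$ and let $f_2\in\mathfrak{sl}_n$ have type $(a_1,\dots,a_r)$, with the cut $1\le s<r$, and assume $p=a_{s+1}+\dots+a_r\ge2$. Let $f_1$ have type $(a_1,\dots,a_s,1^p)$. The centralizer of an $\mathfrak{sl}_2$-triple through $f_1$ contains a copy of $\mathfrak{sl}_p$ acting on the $p$ Jordan blocks of size $1$, and by Kac–Roan–Wakimoto it gives an embedding
$$\mathcal V^\ell(\mathfrak{sl}_p)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_1),\qquad \ell=k+\sum_{i=1}^s(a_i-1)=k+N.$$
Let $f_0\in\mathfrak{sl}_p$ have type $(a_{s+1},\dots,a_r)$. In plain words: reducing the left side by $f_0$ gives $\mathcal W^\ell(\mathfrak{sl}_p,f_0)$. Breaking the size-$1$ blocks of $f_1$ by $f_0$ turns $f_1$ into $f_2$. Does the embedding survive? In "Reduction by stages for W-algebras and applications" it is conjectured that there is an embedding $\mathcal W^\ell(\mathfrak{sl}_p,f_0)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_2)$. A known special case, due to Allegra, is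
$$\mathcal W^{-4+4/3}(\mathfrak{sl}_4,f_0)\hookrightarrow\mathcal W^{-7+7/3}(\mathfrak{sl}_7,f_2)$$
with $f_0$ of type $(2,2)$ and $f_2$ of type $(3,2,2)$. There $N=2$, and indeed $-7+\frac73+2=-4+\frac43$. The answer is yes, with no restriction on $k$, critical levels included.

**Theorem A.** In this setting, for every $k\in\mathbf C$ there is an injective vertex algebra homomorphism $\mathcal W^\ell(\mathfrak{sl}_p,f_0)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_2)$.

**Theorem B.** For every $k\in\mathbf C$: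

1. There is an embedding $\mathcal V^\ell(\mathfrak{sl}_p)\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_1)$, $x\mapsto[\hat x]$ ($\hat x$ as in Section 8), for which $H^0_{f_0}(\mathcal W^k(\mathfrak{sl}_n,f_1))\cong\mathcal W^k(\mathfrak{sl}_n,f_2)$ as vertex algebras and $H^j_{f_0}(\mathcal W^k(\mathfrak{sl}_n,f_1))=0$ for $j\ne0$. Here $H^\bullet_{f_0}$ is the BRST reduction defined in Section 11. Under this isomorphism, the map of Theorem A is $H^0_{f_0}$ of the embedding.
2. Theorem A extends to an embedding $\mathcal W^\ell(\mathfrak{sl}_p,f_0)\otimes\pi_\kappa\hookrightarrow\mathcal W^k(\mathfrak{sl}_n,f_2)$, where $\pi_\kappa$ is freely generated by one even field $z$ with $[z_\lambda z]=\kappa\lambda$, $\kappa=\frac{p(n-p)}nk+p\sum_{i\le s}(a_i-1)$.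

The role of $\mathfrak m$: we show that $\mathcal W^k(\mathfrak{sl}_n,f_2)$ is the degree-zero cohomology of a BRST complex built on $\mathfrak m$ (Sections 5–7). Since $\mathfrak{sl}(P)$ normalizes $\mathfrak m_1$, the complex of $\mathcal W^\ell(\mathfrak{sl}_p,f_0)$, built on $\mathfrak m_0$, maps into it (Section 8), and the map is injective on cohomology (Section 9).

W-algebras of conjugate nilpotents are isomorphic, so we take $f_2=f$, $f_1=f_S$ and $f_0=f|_P$ as in Section 1. Write $\mathfrak g=\mathfrak{sl}_n$.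

## 3. The complex $C(\mathfrak q,\chi)$ of a subalgebra with a character

**Calculus.** For elements $a,b$ of a vertex (super)algebra, $a_{(n)}$ are the modes, $ab=a_{(-1)}b$ is the normally ordered product, $a_{(-m-1)}b=\frac1{m!}(\partial^ma)b$, and $[a_\lambda b]=\sum_{j\ge0}\frac{\lambda^j}{j!}a_{(j)}b$. We use four textbook rules; $\pm$ is $(-1)^{p(a)p(b)}$.
$$[a_{(m)},b_{(n)}]=\sum_{j\ge0}\binom mj(a_{(j)}b)_{(m+n-j)},\tag{3}$$
$$[b_\lambda a]=\mp[a_{-\lambda-\partial}b],\ \text{so } b_{(0)}a\text{ is a combination of the }\partial^m(a_{(m)}b),\ m\ge0,\tag{4}$$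
$$[a_\lambda bc]=[a_\lambda b]c\pm b[a_\lambda c]+\int_0^\lambda[[a_\lambda b]_\mu c]\,d\mu,\tag{5}$$
$$(ab)_{(n)}=\sum_{j<0}a_{(j)}b_{(n-j-1)}\pm\sum_{j\ge0}b_{(n-j-1)}a_{(j)}.\tag{6}$$
By (3), $a_{(0)}$ is a derivation of all products, it commutes with $\partial$, and $[a_{(0)},b_{(0)}]=(a_{(0)}b)_{(0)}$. For odd $a$ this gives $a_{(0)}^2=\frac12(a_{(0)}a)_{(0)}$. A derivation commuting with $\partial$ is determined by its values on generators. By (6), $(ab)c=a(bc)$ if $[a_\lambda c]=[b_\lambda c]=0$; and $ab=\pm ba$ if $[a_\lambda b]=0$.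

**Ghosts.** Let $\mathfrak a$ be a finite-dimensional Lie algebra with an invariant symmetric form $B$, and $V(\mathfrak a)$ its universal affine vertex algebra, $[a_\lambda b]=[a,b]+\lambda B(a,b)$. Thus $\mathcal V^k(\mathfrak{sl}_m)=V(\mathfrak{sl}_m)$ with $B=k\,\mathrm{tr}(ab)$. Let $\mathfrak q\subset\mathfrak a$ be a subalgebra with basis $u_i$ and dual basis $u^i$. Let $F(\mathfrak q)$ be generated by odd fields $\varphi_u$ ($u\in\mathfrak q$, charge $-1$) and $\varphi^*_\xi$ ($\xi\in\mathfrak q^*$, charge $+1$), with $[\varphi_u{}_\lambda\varphi^*_\xi]=\xi(u)$ and all other brackets zero. Put $\varphi^*_i=\varphi^*_{u^i}$. If $v\in\mathfrak a$ normalizes $\mathfrak q$, put $\rho_{\mathfrak q}(v)=\sum_i\varphi_{[v,u_i]}\varphi_i^*$. Then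
$$[\rho(v)_\lambda\varphi_u]=\varphi_{[v,u]},\quad[\rho(v)_\lambda\varphi^*_\xi]=\varphi^*_{v\cdot\xi},\quad[\rho(v)_\lambda\rho(w)]=\rho([v,w])+\lambda\,\mathrm{tr}_{\mathfrak q}(\mathrm{ad}v\,\mathrm{ad}w),\tag{7}$$
where $(v\cdot\xi)(u)=-\xi([v,u])$. Indeed $[\varphi_u{}_\lambda\rho(v)]=-\sum_i\varphi_{[v,u_i]}u^i(u)=-\varphi_{[v,u]}$ and $[\varphi^*_\xi{}_\lambda\rho(v)]=\sum_i\xi([v,u_i])\varphi_i^*=-\varphi^*_{v\cdot\xi}$; now use (4). For the third formula apply (5) with $bc=\varphi_{[w,u_i]}\varphi_i^*$. The first two terms add up to $\rho([v,w])$, and the integral is $\lambda\sum_iu^i([v,[w,u_i]])$.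

**The differential.** Let
$$d_{\mathfrak q}=\sum_iu_i\varphi_i^*+\tfrac12\sum_{i,j}\varphi_{[u_i,u_j]}\varphi_j^*\varphi_i^*\in V(\mathfrak a)\otimes F(\mathfrak q),\qquad D_0=(d_{\mathfrak q})_{(0)},\tag{8}$$
where a triple product $abc$ means $a(bc)$. On generators,
$$D_0\varphi_u=J_u:=u+\rho_{\mathfrak q}(u),\quad D_0\varphi^*_\xi=\tfrac12\sum_{i,j}\xi([u_i,u_j])\varphi_j^*\varphi_i^*,\quad D_0v=\sum_i[u_i,v]\varphi_i^*+\sum_iB(v,u_i)\partial\varphi_i^*\tag{9}$$
for $u\in\mathfrak q$, $\xi\in\mathfrak q^*$, $v\in\mathfrak a$. To see this, compute the bracket with $d_{\mathfrak q}$ on the right and use (4).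

- $[\varphi_u{}_\lambda d_{\mathfrak q}]=u-\frac12\sum_{i,j}\varphi_{[u_i,u_j]}\bigl(u^j(u)\varphi_i^*-u^i(u)\varphi_j^*\bigr)=u+\sum_i\varphi_{[u,u_i]}\varphi_i^*$.
- $[\varphi^*_\xi{}_\lambda d_{\mathfrak q}]=\frac12\sum\xi([u_i,u_j])\varphi_j^*\varphi_i^*$.
- $[v_\lambda d_{\mathfrak q}]=\sum_i([v,u_i]+\lambda B(v,u_i))\varphi_i^*$, and $[d_{\mathfrak q}{}_\lambda v]$ is minus this with $\lambda$ replaced by $-\lambda-\partial$.

The next lemma measures how far a dressed element $v+\rho_{\mathfrak q}(v)$ is from commuting with $d_{\mathfrak q}$. We use it to prove $D_0^2=0$, and again in Section 8 to construct the map.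

**Lemma 1.** If $v\in\mathfrak a$ normalizes $\mathfrak q$ and $\hat v=v+\rho_{\mathfrak q}(v)$, then $\hat v_{(m)}d_{\mathfrak q}=0$ for $m=0$ and $m\ge2$, and
$$\hat v_{(1)}d_{\mathfrak q}=\sum_i\bigl(B(v,u_i)+\mathrm{tr}_{\mathfrak q}(\mathrm{ad}v\,\mathrm{ad}u_i)\bigr)\varphi_i^*.$$

**Proof.** The derivation $\hat v_{(0)}$ acts on the generators by the natural action of $v$: $u\mapsto[v,u]$, $\varphi_u\mapsto\varphi_{[v,u]}$, $\varphi^*_\xi\mapsto\varphi^*_{v\cdot\xi}$. The two parts of $d_{\mathfrak q}$ depend linearly on the tensors $\sum u_i\otimes u^i$ and $\sum[u_i,u_j]\otimes u^j\otimes u^i$. Both are invariant. For the second, $v\cdot u^j=-\sum_lu^j([v,u_l])u^l$ turns the action of $v$ into $\sum([v,[u_i,u_j]]-[u_i,[v,u_j]]-[[v,u_i],u_j])\otimes u^j\otimes u^i=0$; the first is similar. So $\hat v_{(0)}d_{\mathfrak q}=0$.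

It remains to collect powers of $\lambda$. In $[\hat v_\lambda u_i\varphi_i^*]$ the variable $\lambda$ occurs only in $\lambda B(v,u_i)\varphi_i^*$. In $[\rho(v)_\lambda\varphi_{[u_i,u_j]}(\varphi_j^*\varphi_i^*)]$ it occurs only in the integral term
$$\int_0^\lambda[\varphi_{[v,[u_i,u_j]]\,\mu}\,\varphi_j^*\varphi_i^*]\,d\mu=\lambda\bigl(u^j([v,[u_i,u_j]])\varphi_i^*-u^i([v,[u_i,u_j]])\varphi_j^*\bigr),$$
because $\varphi^*$-fields have zero brackets with each other. Now $\sum_ju^j([v,[u_i,u_j]])=\mathrm{tr}_{\mathfrak q}(\mathrm{ad}v\,\mathrm{ad}u_i)$ and $\sum_iu^i([v,[u_i,u_j]])=-\mathrm{tr}_{\mathfrak q}(\mathrm{ad}v\,\mathrm{ad}u_j)$. With the factor $\frac12$ the sum is $\lambda\sum_i\mathrm{tr}_{\mathfrak q}(\mathrm{ad}v\,\mathrm{ad}u_i)\varphi_i^*$. $\square$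

**Definition.** The subalgebra $\mathfrak q$ is *admissible* if
$$B(u,v)+\mathrm{tr}_{\mathfrak q}(\mathrm{ad}u\,\mathrm{ad}v)=0\qquad(u,v\in\mathfrak q).\tag{10}$$

For $\mathfrak a=\mathfrak{sl}_m$, $B=k\,\mathrm{tr}(ab)$, every subalgebra $\mathfrak q$ consisting of nilpotent matrices is admissible for every $k$: by Engel's theorem it is simultaneously strictly triangularizable, so $\mathrm{tr}(uv)=0$, and likewise $\mathrm{ad}u\,\mathrm{ad}v$ is nilpotent on $\mathfrak q$. By contrast $\mathfrak q=\mathbf Ch\subset\mathfrak{sl}_2$ has $B(h,h)=2k$ and zero trace term, so it is admissible only for $k=0$.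

**Step: if $\mathfrak q$ is admissible then $[J_u{}_\lambda J_v]=J_{[u,v]}$ and $D_0^2=0$.** The first formula is (7) together with (10). Since $D_0^2=\frac12[D_0,D_0]$ is a derivation commuting with $\partial$, it is enough to check generators.

- $D_0^2\varphi_u=D_0J_u$. By Lemma 1 and (10), $(J_u)_{(m)}d_{\mathfrak q}=0$ for all $m\ge0$; by (4), $D_0J_u=0$.
- The $\varphi^*$ supercommute. By antisymmetry in $i,j$ the two Leibniz terms in $D_0^2\varphi_\xi^*$ are equal, so
$$D_0^2\varphi_\xi^*=\sum_{i,j}\xi([u_i,u_j])(D_0\varphi_j^*)\varphi_i^*=\tfrac12\sum_{i,k,l}\xi([u_i,[u_k,u_l]])\varphi_l^*\varphi_k^*\varphi_i^*.$$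
The product $\varphi_l^*\varphi_k^*\varphi_i^*$ is unchanged by cyclic permutations, so this vanishes by the Jacobi identity.
- For $v\in\mathfrak a$, the part of $D_0^2v$ without $B$ is $\frac12\sum\bigl([u_j,[u_i,v]]-[u_i,[u_j,v]]+[[u_i,u_j],v]\bigr)\varphi_j^*\varphi_i^*=0$. The part with $B$ is
$$\sum B([u_i,v],u_j)(\partial\varphi_j^*)\varphi_i^*+\tfrac12\sum B(v,[u_i,u_j])\partial(\varphi_j^*\varphi_i^*)=\sum\bigl(B(v,[u_j,u_i])+B(v,[u_i,u_j])\bigr)(\partial\varphi_j^*)\varphi_i^*=0,$$
where we used $\varphi_j^*\partial\varphi_i^*=-(\partial\varphi_i^*)\varphi_j^*$ and renamed indices.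

**Definition.** Let $\mathfrak q$ be admissible, $\chi\in\mathfrak q^*$ and $\chi([\mathfrak q,\mathfrak q])=0$. Then
$$C(\mathfrak q,\chi)=V(\mathfrak a)\otimes F(\mathfrak q),\qquad D=(d_{\mathfrak q}+\varphi^*_\chi)_{(0)}.\tag{11}$$

By (9), $D_0\varphi^*_\chi=0$, and $[\varphi_\chi^*{}_\lambda\varphi_\chi^*]=0$, so $D^2=0$. The complex is graded by charge, $D$ has charge $+1$, and its cohomology $H^\bullet(\mathfrak q,\chi)$ is a vertex algebra since $D$ is a derivation. Only $D\varphi_u=J_u+\chi(u)|0\rangle$ differs from (9).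

**Example 2.** $\mathfrak a=\mathfrak{sl}_2$ with basis $e,h,f$, $\mathfrak q=\mathbf Ce$, $\chi=(f|\cdot)$, so $\chi(e)=1$. Then $d_{\mathfrak q}=e\varphi^*$ and $D\varphi=e+|0\rangle$, $D\varphi^*=0$, $De=0$, $Dh=-2e\varphi^*$, $Df=h\varphi^*+k\partial\varphi^*$.

**Definition (Kac–Roan–Wakimoto).** Let $\mathfrak g=\bigoplus\mathfrak g_j$ be the Dynkin grading with $f\in\mathfrak g_{-1}$, $\mathfrak n=\mathfrak g_{>0}$, $\chi=(f|\cdot)$. Then $\mathcal W^k(\mathfrak g,f)=H^0$ of $\mathcal V^k(\mathfrak g)\otimes F(\mathfrak n)\otimes\Phi(\mathfrak g_{1/2})$. Here $\Phi(\mathfrak g_{1/2})$ is generated by even $\Phi_v$, $v\in\mathfrak g_{1/2}$, with $[\Phi_v{}_\lambda\Phi_w]=\chi([v,w])$, and the differential is $(d_{\mathfrak n}+\varphi_\chi^*+\sum_v\Phi_v\varphi_v^*)_{(0)}$, $v$ running over a basis of $\mathfrak g_{1/2}$.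

For $\mathfrak{sl}_2$ and $f\neq0$ we have $\mathfrak g_{1/2}=0$, and this is the complex of Example 2.

## 4. Three small diagrams, and where left moves are not enough

*Diagram $(1,1,1)$, $s=1$.* Here $f_2=f_1=0$, $f_0=0$, $\mathfrak m=0$, $\ell=k$. The map is $\mathcal V^k(\mathfrak{sl}_2)\to\mathcal V^k(\mathfrak{sl}_3)$, injective by the Poincaré–Birkhoff–Witt theorem.

*Diagram $(2,1,1)$, $s=1$.* Again $f_0=0$, so $f_2=f_1$ and $\ell=k+1$. The claim is the embedding $\mathcal V^{k+1}(\mathfrak{sl}_2)\hookrightarrow\mathcal W^k(\mathfrak{sl}_4,f_1)$ of Section 2. The shift $+1$ comes from ghosts. Here $\mathfrak m=\mathfrak m_1$ contains one copy of $\mathbf C^2$, the jumps from $s_2$, and $x+\rho_{\mathfrak m_1}(x)$ has level $k+1$ by (7).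

*Diagram $(2,2)$, $s=1$.* This is the first case with content: $f_0$ is principal in $\mathfrak{sl}_2$, $f_1$ has type $(2,1,1)$ and $\ell=k+1$.

A natural plan uses the subalgebra $\mathfrak m^{(0)}$ of all left moves. Section 6 will show $\mathcal W^k(\mathfrak{sl}_n,f)\cong H^0(\mathfrak m^{(0)},\chi)$ for every $f$. The complex for $(\mathfrak{sl}_p,f_0)$ is then built on $\mathfrak m_0\subset\mathfrak m^{(0)}$, and one would like to map it in by dressing $x\in\mathfrak{sl}(P)$ with the ghosts of the remaining left moves. For $(2,2)$ take $x=e_{p_2,p_1}$. In $C(\mathfrak m^{(0)},\chi)$, (9) gives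
$$De_{p_2,p_1}=(e_{p_1,p_1}-e_{p_2,p_2})\varphi^*_{p_1p_2}+k\,\partial\varphi^*_{p_1p_2}-e_{p_2,s_2}\varphi^*_{p_1s_2}+e_{s_1,p_1}\varphi^*_{s_1p_2},$$
where $\varphi^*_{\beta\beta'}$ is dual to $\varphi_{e_{\beta,\beta'}}$. The first two terms are what the $\mathfrak{sl}_2$-complex asks for, apart from the level. The last two should be canceled by ghost terms $\varphi_{e_{p_2,s_2}}\varphi^*_{p_1s_2}$ and $-\varphi_{e_{s_1,p_1}}\varphi^*_{s_1p_2}$. But $e_{p_2,s_2}$ and $e_{s_1,p_1}$ are not in $\mathfrak m^{(0)}$, so these ghosts do not exist: $\mathfrak{sl}(P)$ does not normalize the rest of $\mathfrak m^{(0)}$. For longer rows the rest is not even a subalgebra. For $(3,3)$, $e_{p_1,s_2}e_{s_2,p_3}=e_{p_1,p_3}\in\mathfrak m_0$.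

Replacing $\mathfrak m^{(0)}$ by $\mathfrak m$ removes the problem. For $(2,2)$ put
$$\hat x=e_{p_2,p_1}+\varphi_{e_{p_2,s_2}}\varphi^*_{p_1s_2}.$$
With respect to the differential $D_1$ of $C(\mathfrak m_1,\chi_1)$ ($\mathfrak m_1$ is abelian here) we get $D_1e_{p_2,p_1}=-e_{p_2,s_2}\varphi^*_{p_1s_2}$ and $D_1\varphi_{e_{p_2,s_2}}=e_{p_2,s_2}$, hence $D_1\hat x=0$.

So we must show that $\mathfrak m$ also computes $\mathcal W^k(\mathfrak{sl}_n,f_2)$. One may try to slide the rows of $P$ half a column at a time and use gradings. For $(2,2)$ place $s_1,s_2,p_1,p_2$ at positions $1,2,\frac12,\frac32$ and give $e_{\beta,\beta'}$ the degree (position of $\beta'$) $-$ (position of $\beta$). The part of degree $\frac12$ is spanned by $e_{s_1,p_2}$, $e_{p_2,s_2}$ and $e_{p_1,s_1}$. It is three-dimensional, so the skew form $\chi([u,v])$ on it is degenerate, and the standard half-degree machinery stops there. The way out is to discard the offending element $e_{p_1,s_1}$: the span of $\mathfrak m^{(0)}$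 and $e_{p_2,s_2}$ is still a subalgebra, and $\chi([e_{p_2,s_2},e_{s_1,p_2}])=-\chi(e_{s_1,s_2})=-1\ne0$. We therefore need a swapping lemma that does not assume that the big subalgebra is the full positive part of a grading. This is the next section.

## 5. Exchanging two Lagrangian halves

**Lemma 2.** Let $\mathfrak n=\mathfrak r\oplus X\oplus Y$ (vector spaces) be a subalgebra of $\mathfrak g=\mathfrak{sl}_n$ consisting of nilpotent matrices, and let $\chi\in\mathfrak n^*$ with $\chi|_{X\oplus Y}=0$. Suppose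

1. $[\mathfrak n,\mathfrak n]\subset\mathfrak r$;
2. $\chi([\mathfrak r,\mathfrak n])=0$;
3. $[X,X]=[Y,Y]=0$;
4. $X\times Y\to\mathbf C$, $(x,y)\mapsto\chi([x,y])$, is a perfect pairing.

Let $C_{ne}=\mathcal V^k(\mathfrak g)\otimes F(\mathfrak n)\otimes\Phi(X\oplus Y)$ with $[\Phi_v{}_\lambda\Phi_w]=\chi([v,w])$ and $D_{ne}=(d_{\mathfrak n}+\theta)_{(0)}$, $\theta=\varphi_\chi^*+\sum_v\Phi_v\varphi_v^*$ ($v$ in a basis of $X\oplus Y$). Then $D_{ne}^2=0$, and as vertex algebras
$$H^\bullet(\mathfrak r\oplus X,\chi)\cong H^\bullet(C_{ne},D_{ne})\cong H^\bullet(\mathfrak r\oplus Y,\chi).\tag{12}$$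

Dual vectors $v^*$ are taken with respect to a basis of $\mathfrak n$ adapted to $\mathfrak r\oplus X\oplus Y$, and $\varphi_v^*=\varphi^*_{v^*}$.

**Step 1: $D_{ne}^2=0$.** As $D_0^2=0$, we have $D_{ne}^2=(D_0\theta+\frac12\theta_{(0)}\theta)_{(0)}$. By (1.) of the lemma $v^*([\mathfrak n,\mathfrak n])=0$, so $D_0\varphi_v^*=0$. By (2.), $D_0\theta=D_0\varphi_\chi^*=\frac12\sum\chi([v,w])\varphi_w^*\varphi_v^*$, summed over $v,w$ in the basis of $X\oplus Y$. On the other hand $\frac12\theta_{(0)}\theta=\frac12\sum\chi([v,w])\varphi_v^*\varphi_w^*$. The sum is $0$.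

**Step 2: an inner derivation that mixes $\Phi_y$ with $J_y$.** The hypotheses are symmetric in $X$ and $Y$, so it suffices to treat $\mathfrak m':=\mathfrak r\oplus X$. It is an ideal of $\mathfrak n$ by hypothesis 1, and $\chi([\mathfrak m',\mathfrak m'])=0$ by 2 and 3, so $C(\mathfrak m',\chi)$ is defined. Choose bases with $\chi([x_i,y_j])=\delta_{ij}$, so $[\Phi_{x_i}{}_\lambda\Phi_{y_j}]=\delta_{ij}$, and $[\Phi_{x_i}{}_\lambda\Phi_{x_j}]=[\Phi_{y_i}{}_\lambda\Phi_{y_j}]=0$. Put
$$q=\sum_i\Phi_{x_i}\varphi_{y_i},\qquad j=D_0q=\sum_i\Phi_{x_i}J_{y_i},\qquad Q=j_{(0)}=[D_0,q_{(0)}].$$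
$Q$ is an even derivation of charge $0$, and $[D_0,Q]=(D_0j)_{(0)}=(D_0^2q)_{(0)}=0$. By (6), for $a\in\mathcal V^k(\mathfrak g)\otimes F(\mathfrak n)$, which commutes with the $\Phi$'s, $Qa=\sum_i\sum_{m\ge0}\frac1{m!}(\partial^m\Phi_{x_i})(J_{y_i})_{(m)}a$. Hence
$$\begin{aligned}&Qu=\sum_i\Phi_{x_i}[y_i,u]+k\sum_i(y_i|u)\partial\Phi_{x_i}\ (u\in\mathfrak g),\quad Q\varphi_v=\sum_i\Phi_{x_i}\varphi_{[y_i,v]},\quad Q\varphi_\xi^*=\sum_i\Phi_{x_i}\varphi^*_{y_i\cdot\xi},\\&Q\Phi_{x_j}=0,\qquad Q\Phi_{y_j}=J_{y_j},\qquad QJ_{y_j}=\sum_i\Phi_{x_i}J_{[y_i,y_j]}=0.\end{aligned}\tag{13}$$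
For $Q\Phi_{y_j}$: $[\Phi_{y_j}{}_\lambda j]=\sum_i\chi([y_j,x_i])J_{y_i}=-J_{y_j}$, and (4) changes the sign. The last equality uses $[J_{y_i}{}_\lambda J_{y_j}]=J_{[y_i,y_j]}$ and $[Y,Y]=0$.

**Step 3: $Q$ can be exponentiated.** Since $\mathfrak n$ is simultaneously strictly triangularizable, long products of operators $\mathrm{ad}\,y_i$ vanish on $\mathfrak g$, on $\mathfrak n$ and on $\mathfrak n^*$. As $Q\Phi_{x_i}=0$, (13) shows that a power of $Q$ kills each generator. The elements killed by some power of $Q$ are closed under $\partial$ and all products, by the Leibniz rule, so $Q$ is locally nilpotent. Thus $E=\exp(-Q)$ is a charge-preserving vertex algebra automorphism. As $Q$ commutes with $D_0$, $ED_0E^{-1}=D_0$, and $ED_{ne}E^{-1}=(d_{\mathfrak n}+E\theta)_{(0)}$.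

**Step 4: compute $E\theta$.** For $v$ in the basis of $X\oplus Y$, $y_i\cdot v^*=-v^*([y_i,\cdot])=0$, so $E\varphi_v^*=\varphi_v^*$. The functional $y_i\cdot\chi=-\chi([y_i,\cdot])$ vanishes on $\mathfrak r$ (hypothesis 2) and on $Y$ (hypothesis 3), and on $x_j$ it is $\chi([x_j,y_i])=\delta_{ij}$. So $y_i\cdot\chi=x_i^*$, $Q\varphi_\chi^*=\sum_i\Phi_{x_i}\varphi^*_{x_i}$, $Q^2\varphi_\chi^*=0$, and $E\varphi_\chi^*=\varphi_\chi^*-\sum_i\Phi_{x_i}\varphi_{x_i}^*$. Finally $E\Phi_{x_i}=\Phi_{x_i}$ and $E\Phi_{y_i}=\Phi_{y_i}-J_{y_i}$. Therefore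
$$E\theta=\varphi_\chi^*+\sum_i\Phi_{y_i}\varphi_{y_i}^*-\sum_iJ_{y_i}\varphi_{y_i}^*.\tag{14}$$

**Step 5: the $Y$-part of $d_{\mathfrak n}$ cancels.** Let $u_b$ be a basis of $\mathfrak m'$. In the cubic part of $d_{\mathfrak n}$ the pairs $(y_i,u_b)$ and $(u_b,y_i)$ contribute equally, and the pairs $(y_i,y_j)$ contribute nothing. Since $\mathfrak m'$ is an ideal,
$$d_{\mathfrak n}=d_{\mathfrak m'}+\sum_iy_i\varphi_{y_i}^*+\sum_{i,b}\varphi_{[y_i,u_b]}\varphi_b^*\varphi_{y_i}^*=d_{\mathfrak m'}+\sum_iJ_{y_i}\varphi_{y_i}^*.$$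
There are no reordering terms: $[y_i,u_b]\in\mathfrak m'$ is killed by $y_i^*$, so $\varphi_{[y_i,u_b]}$ and $\varphi_b^*$ have zero bracket with $\varphi_{y_i}^*$. With (14),
$$ED_{ne}E^{-1}=\Bigl(d_{\mathfrak m'}+\varphi_\chi^*+\sum_i\Phi_{y_i}\varphi_{y_i}^*\Bigr)_{(0)}.$$

**Step 6: split off a Koszul complex.** As $\chi|_Y=0$, $\varphi_\chi^*$ belongs to $F(\mathfrak m')$, and $(C_{ne},ED_{ne}E^{-1})=C(\mathfrak m',\chi)\otimes K$. Here $K$ is generated by $\Phi_{x_i},\Phi_{y_i},\varphi_{y_i},\varphi_{y_i}^*$ with differential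
$$\varphi_{y_i}\mapsto\Phi_{y_i},\qquad\Phi_{x_i}\mapsto-\varphi_{y_i}^*,\qquad\Phi_{y_i},\varphi_{y_i}^*\mapsto0.$$
The modes $a_{(-m)}$, $m\ge1$, of these generators supercommute, because the brackets are constants and $[a_{(m)},b_{(n)}]$ is then proportional to $\delta_{m+n,-1}$. So $K$ is the free supercommutative algebra on these modes, with a Koszul differential. The odd derivation $h$ with $\Phi_{y_i}\mapsto\varphi_{y_i}$, $\varphi_{y_i}^*\mapsto-\Phi_{x_i}$, and $\varphi_{y_i},\Phi_{x_i}\mapsto0$ (mode by mode) satisfies: $Dh+hD$ is multiplication by the number of letters. Hence $H^\bullet(K)=\mathbf C|0\rangle$. By Künneth, the vertex algebra map $C(\mathfrak m',\chi)\to(C_{ne},ED_{ne}E^{-1})$ is a quasi-isomorphism. $\square$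

## 6. From the Dynkin grading to all left moves

The purpose of this section is to identify $\mathcal W^k(\mathfrak{sl}_n,f)$, for every partition, with $H^0$ of the left-move subalgebra
$$\mathfrak m^{(0)}:=\mathrm{span}\{e_{\beta,\beta'}:\mathrm{col}\,\beta<\mathrm{col}\,\beta'\}.$$

**Gradings by row shifts.** For $l=(l_i)\in(\frac12\mathbf Z)^r$ let $\pi(i,j)=l_i+j$ and $\deg e_{\beta,\beta'}=\pi(\beta')-\pi(\beta)$. This is a Lie algebra grading with $\deg f=-1$; it depends on $l$ only up to a common translation. Write $\mathfrak g^l_{>0}$ for its positive part; it consists of nilpotent matrices. Since $\deg f=-1$, $\chi$ is supported in degree $1$.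

**When is the half-degree form nondegenerate?** An endomorphism commuting with $f$ is determined by the images of the $v_{i',1}$, and $v_{i',1}\mapsto v_{i,1+c}$ is allowed iff $f^{a_{i'}}v_{i,1+c}=0$. So the centralizer of $f$ in $\mathfrak{gl}_n$ is spanned by the maps $v_{i',j}\mapsto v_{i,j+c}$ (other rows $\mapsto0$) with $\max(0,a_i-a_{i'})\le c\le a_i-1$. Such a map has degree $l_{i'}-l_i-c$. Hence the centralizer lies in degrees $\le0$ iff $l_{i'}-l_i\le\max(0,a_i-a_{i'})$ for all $i,i'$, that is, iff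
$$(G)\qquad0\le l_{i'}-l_i\le a_i-a_{i'}\quad\text{whenever }a_i\ge a_{i'}.\tag{15}$$
If $(G)$ holds, $\mathrm{ad}f:\mathfrak g_{1/2}\to\mathfrak g_{-1/2}$ is injective, hence bijective, since the trace form gives equal dimensions. So $\chi([u,v])=([f,u]|v)$ is nondegenerate on $\mathfrak g_{1/2}$.

**Half-shift.** Suppose $l$ satisfies $(G)$ and the rows split as $A\sqcup B$, with $l_i\in\mathbf Z$ on $A$ and $l_i\in\frac12+\mathbf Z$ on $B$. Put $\mathfrak n=\mathfrak g^l_{>0}$, $\mathfrak r=\mathfrak g^l_{\ge1}$, $X=\mathrm{Hom}(A,B)_{1/2}$, $Y=\mathrm{Hom}(B,A)_{1/2}$ (maps from the rows of the first set to the rows of the second). A half-integral degree occurs only between $A$ and $B$, so $\mathfrak g_{1/2}=X\oplus Y$. Products of two elements of $X$, or of two elements of $Y$, are zero, so $[X,X]=[Y,Y]=0$. Both are isotropic for the nondegenerate form, so they are in perfect duality. Hypotheses 1, 2 of Lemma 2 and $\chi|_{X\oplus Y}=0$ hold by degree.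

Replacing $l$ by $l-\frac121_B$ raises degrees on $\mathrm{Hom}(A,B)$ and lowers degrees on $\mathrm{Hom}(B,A)$ by $\frac12$. So an element of $\mathrm{Hom}(A,B)$ of old degree $d\in\frac12+\mathbf Z$ has positive new degree iff $d\ge\frac12$, and for $\mathrm{Hom}(B,A)$ iff $d\ge\frac32$. Hence $\mathfrak r\oplus X=\mathfrak g_{>0}^{l-\frac121_B}$, and in the same way $\mathfrak r\oplus Y=\mathfrak g_{>0}^{l+\frac121_B}$. By Lemma 2, $H^\bullet(\mathfrak g_{>0}^{l-\frac121_B},\chi)$ and $H^\bullet(\mathfrak g_{>0}^{l+\frac121_B},\chi)$ are isomorphic to each other and to the cohomology of $C_{ne}$ for $l$.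

**Step 1: start at the Dynkin grading.** The element $h$ of the $\mathfrak{sl}_2$-triple has $hv_{i,j}=(a_i+1-2j)v_{i,j}$, so the grading by $\frac12\mathrm{ad}h$ is the one with $l_i=-a_i/2$. It satisfies $(G)$. With $A$ the rows of even length and $B$ those of odd length, the Kac–Roan–Wakimoto complex is $C_{ne}$. So its cohomology is $H^\bullet(\mathfrak g_{>0}^{l'},\chi)$ with $l'_i=-\lceil a_i/2\rceil$.

**Step 2: slide to $l=0$.** Put $m_i=l'_i-l'_1=\lceil a_1/2\rceil-\lceil a_i/2\rceil\in\mathbf Z_{\ge0}$. For an integer $h\ge1$ and $c=h-\frac12$ the shifts $\min(m_i,c)$ satisfy $(G)$: the function $\min(\cdot,c)$ is nondecreasing and $1$-Lipschitz, so for $a_i\ge a_{i'}$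
$$0\le\min(m_{i'},c)-\min(m_i,c)\le m_{i'}-m_i=\lceil a_i/2\rceil-\lceil a_{i'}/2\rceil\le a_i-a_{i'}.$$
They are half-integral exactly on $B=\{i:m_i\ge h\}$, and $\min(m_i,h-\frac12)\pm\frac121_B$ equals $\min(m_i,h)$, resp. $\min(m_i,h-1)$. Applying the half-shift for $h=\max_im_i,\dots,1$ connects $(m_i)$, a translate of $l'$, to $l=0$. Since $\mathfrak g^{0}_{>0}=\mathfrak m^{(0)}$, we have proved the following.

**Proposition 3.** For every partition and every $\mathfrak{sl}_n$, the Kac–Roan–Wakimoto complex has cohomology $H^\bullet(\mathfrak m^{(0)},\chi)$. In particular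
$$\mathcal W^k(\mathfrak{sl}_n,f)\cong H^0(\mathfrak m^{(0)},\chi).\tag{16}$$

**Example 3.** For $(2,1)$ the Dynkin shifts are $l=(-1,-\frac12)$, $A=\{1\}$, $B=\{2\}$, $\mathfrak r=\mathbf Ce_{(1,1),(1,2)}$, $X=\mathbf Ce_{(2,1),(1,2)}$, $Y=\mathbf Ce_{(1,1),(2,1)}$. Here $l'=(-1,-1)$ is already a translate of $0$, and $\mathfrak r\oplus X$ is the left-move algebra. For $(3,1)$, $l'=(-2,-1)$, $m=(0,1)$, and one more half-shift, at $l=(0,\frac12)$, leads to $0$.

## 7. From all left moves to $\mathfrak m$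

Now $f=f_2=f_S+f_0$ and $S,P,b$ are as in Section 1. We pass from $\mathfrak m^{(0)}$ to $\mathfrak m$ by $b-1$ swaps; the point is to drop the jumps that start in column $1$ of $S$, as in Section 4.

**The chain of subalgebras.** For $0\le t\le b-1$ let $\mathfrak m^{(t)}$ be spanned by the $e_{\beta,\beta'}$ with

- $\beta,\beta'$ both in $S$ or both in $P$, $\mathrm{col}\,\beta<\mathrm{col}\,\beta'$;
- ($x$-type) $\beta'\in S$, $\beta\in P$, $\mathrm{col}\,\beta'\ge2$, $\mathrm{col}\,\beta-\mathrm{col}\,\beta'\le t-1$;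
- ($y$-type) $\beta'\in P$, $\beta\in S$, $\mathrm{col}\,\beta'-\mathrm{col}\,\beta\ge t+1$.

For $t=0$ this is the algebra of left moves (the condition $\mathrm{col}\,\beta'\ge2$ is then automatic). For $t=b-1$ there are no $y$-type elements, as columns in $P$ are at most $b$, and the $x$-type condition reduces to $\mathrm{col}\,\beta'\ge2$, as then $\mathrm{col}\,\beta-\mathrm{col}\,\beta'\le b-2$. So $\mathfrak m^{(b-1)}=\mathfrak m$.

For $0\le t\le b-2$ let $\mathfrak n^{(t)}$ be defined in the same way, with $x$-type condition $\mathrm{col}\,\beta'\ge2$, $\mathrm{col}\,\beta-\mathrm{col}\,\beta'\le t$ and $y$-type condition $\mathrm{col}\,\beta'-\mathrm{col}\,\beta\ge t+1$.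

**Step 1: $\mathfrak n^{(t)}$ is closed under the associative product.** Composing an $x$- or $y$-type element with a left move, before or after, preserves the inequalities. Products of two $x$-types or two $y$-types vanish. For the remaining products follow the columns. If $P\ni i\to j\to i'\in P$ (first $y$, then $x$), then $i-j\ge t+1$ and $i'-j\le t$, so $i'<i$. If $S\ni j\to i\to j'\in S$ (first $x$, then $y$), then $i-j\le t$ and $i-j'\ge t+1$, so $j'<j$. In both cases the product is a left move.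

**Step 2: a grading, and the pieces $\mathfrak r,X,Y$.** Use $\pi(\beta)=\mathrm{col}\,\beta$ on $S$ and $\pi(\beta)=\mathrm{col}\,\beta-t-\frac12$ on $P$; again $\deg f=-1$. Left moves in $S$ or in $P$ have degree $\ge1$. An $x$-type element has degree $\mathrm{col}\,\beta'-\mathrm{col}\,\beta+t+\frac12\ge\frac12$, and a $y$-type one $\mathrm{col}\,\beta'-\mathrm{col}\,\beta-t-\frac12\ge\frac12$. So $\mathfrak n^{(t)}$ lies in degrees $\ge\frac12$ and consists of nilpotent matrices. Its degree $\frac12$ part is $X_t\oplus Y_t$, where $X_t$ is spanned by the $x$-type elements with $\mathrm{col}\,\beta-\mathrm{col}\,\beta'=t$ and $Y_t$ by the $y$-type ones with $\mathrm{col}\,\beta'-\mathrm{col}\,\beta=t+1$. Let $\mathfrak r^{(t)}$ be the part of degree $\ge1$. As $\chi$ is supported in degree $1$, hypotheses 1, 2 of Lemma 2 and $\chi|_{X_t\oplus Y_t}=0$ hold. Hypothesis 3 holds since $X_t$ maps $S$ to $P$ and $Y_t$ maps $P$ to $S$.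

**Step 3: the pairing is perfect.** For rows $\sigma$ of $S$ and $\tau$ of $P$ put
$$x_j^{\tau\sigma}=e_{(\tau,j+t),(\sigma,j)}\ (2\le j\le a_\tau-t),\qquad y_j^{\sigma\tau}=e_{(\sigma,j),(\tau,j+t+1)}\ (1\le j\le a_\tau-t-1).$$
These are bases of $X_t,Y_t$; all these $j$ satisfy $j\le a_\sigma$ because $a_\sigma\ge a_\tau$. We have
$$x_j^{\tau\sigma}y_{j'}^{\sigma'\tau'}=\delta_{\sigma\sigma'}\delta_{jj'}\,e_{(\tau,j+t),(\tau',j+t+1)},\qquad y_{j'}^{\sigma'\tau'}x_j^{\tau\sigma}=\delta_{\tau\tau'}\delta_{j'+1,j}\,e_{(\sigma',j'),(\sigma,j)},$$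
so by (1)
$$\chi([x_j^{\tau\sigma},y_{j'}^{\sigma'\tau'}])=\delta_{\sigma\sigma'}\delta_{\tau\tau'}(\delta_{j',j}-\delta_{j',j-1}).\tag{17}$$
For fixed $\sigma,\tau$ index the matrix by $j-1$ and $j'$ in $\{1,\dots,a_\tau-t-1\}$. It is triangular with diagonal entries $-1$. So the pairing is perfect. (Without $\mathrm{col}\,\beta'\ge2$ there would be one more $x$ than $y$ for each pair $(\sigma,\tau)$ with $a_\tau>t$.)

**Step 4: swap.** The $x$-type elements of $\mathfrak r^{(t)}$ satisfy $\mathrm{col}\,\beta-\mathrm{col}\,\beta'\le t-1$ and its $y$-type elements satisfy $\mathrm{col}\,\beta'-\mathrm{col}\,\beta\ge t+2$. Hence $\mathfrak r^{(t)}\oplus X_t=\mathfrak m^{(t+1)}$ and $\mathfrak r^{(t)}\oplus Y_t=\mathfrak m^{(t)}$. Lemma 2 for $t=0,\dots,b-2$ (no step if $b=1$), with Proposition 3, gives the presentation we want.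

**Proposition 4.**
$$H^\bullet(\mathfrak m,\chi)\cong H^\bullet(\mathfrak m^{(0)},\chi),\qquad\mathcal W^k(\mathfrak{sl}_n,f_2)\cong H^0(\mathfrak m,\chi).\tag{18}$$

## 8. The chain map $\iota$

By (16) for $(\mathfrak{sl}_p,f_0)$, whose left-move algebra is $\mathfrak m_0$,
$$\mathcal W^\ell(\mathfrak{sl}_p,f_0)\cong H^0(C_0),\qquad C_0:=\mathcal V^\ell(\mathfrak{sl}_p)\otimes F(\mathfrak m_0),\quad D^{(0)}=(d_{\mathfrak m_0}+\varphi^*_{\chi_0})_{(0)}.$$
We now map $C_0$ to $C:=C(\mathfrak m,\chi)=\mathcal V^k(\mathfrak g)\otimes F(\mathfrak m_1)\otimes F(\mathfrak m_0)$.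

**Step 1: dressed currents have level $\ell$.** For $x\in\mathfrak{sl}(P)$ put $\hat x=x+\rho_{\mathfrak m_1}(x)\in\mathcal V^k(\mathfrak g)\otimes F(\mathfrak m_1)$; this makes sense since $\mathfrak{gl}(P)$ normalizes $\mathfrak m_1$. By fact 3 of Section 1, $\mathrm{tr}_{\mathfrak m_1}(\mathrm{ad}x\,\mathrm{ad}y)=N\,\mathrm{tr}(xy)$, so (7) gives
$$[\hat x_\lambda\hat y]=\widehat{[x,y]}+\lambda(k+N)\mathrm{tr}(xy),\qquad k+N=\ell.\tag{19}$$
As $\hat x$ involves only ghosts of $\mathfrak m_1$, there is a vertex algebra homomorphism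
$$\iota:C_0\to C,\quad x\mapsto\hat x,\quad\varphi_u\mapsto\varphi_u,\quad\varphi_\xi^*\mapsto\varphi_\xi^*\quad(u\in\mathfrak m_0,\ \xi\in\mathfrak m_0^*\text{ extended by }0\text{ on }\mathfrak m_1).$$

**Step 2: the differential splits.** As $\mathfrak m_1$ is an ideal of $\mathfrak m$, the cubic terms of $d_{\mathfrak m}$ mixing $\mathfrak m_1$ and $\mathfrak m_0$ are $\sum_a\rho_{\mathfrak m_1}(u_a)\varphi_a^*$, with $u_a$ a basis of $\mathfrak m_0$. There are no reordering terms, since $[u_a,\mathfrak m_1]\subset\mathfrak m_1$. Together with $\sum_au_a\varphi_a^*$ they form $\sum_a\hat u_a\varphi_a^*$. With (2),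
$$d_{\mathfrak m}+\varphi_\chi^*=(d_{\mathfrak m_1}+\varphi_{\chi_1}^*)+\iota(d_{\mathfrak m_0}+\varphi_{\chi_0}^*),\qquad D=D_1+D_2,\tag{20}$$
where $D_1=(d_{\mathfrak m_1}+\varphi^*_{\chi_1})_{(0)}$ and $D_2=\iota(d_{\mathfrak m_0}+\varphi_{\chi_0}^*)_{(0)}$.

**Lemma 5.** $D_1\circ\iota=0$.

**Proof.** Since $D_1$ is a derivation, it is enough to check the images of generators. On $\varphi_u$ ($u\in\mathfrak m_0$) and $\varphi_\xi^*$ ($\xi\in\mathfrak m_0^*$) it is clear, because $d_{\mathfrak m_1}+\varphi_{\chi_1}^*$ contains no ghosts of $\mathfrak m_0$. For $\hat x$, by (4) it suffices that $\hat x_{(m)}(d_{\mathfrak m_1}+\varphi_{\chi_1}^*)=0$ for all $m\ge0$.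

By (7), $[\hat x_\lambda\varphi_{\chi_1}^*]=\varphi^*_{x\cdot\chi_1}$, and $(x\cdot\chi_1)(u)=-(f_S|[x,u])=-([f_S,x]|u)=0$. By Lemma 1 for $\mathfrak q=\mathfrak m_1$, the only other possible term is $\hat x_{(1)}d_{\mathfrak m_1}=\sum_i\bigl(k(x|u_i)+\mathrm{tr}_{\mathfrak m_1}(\mathrm{ad}x\,\mathrm{ad}u_i)\bigr)\varphi_i^*$, with $u_i$ a basis of $\mathfrak m_1$. Here $(x|u_i)=0$, because elements of $\mathfrak m_1$ have no $P\to P$ component. For the trace use the grading by columns in which all boxes of $P$ are put in column $1$. Then $\mathrm{ad}x$ has degree $0$ and, by fact 5 of Section 1, $\mathrm{ad}u_i$ strictly raises the degree, so $\mathrm{tr}_{\mathfrak m_1}(\mathrm{ad}x\,\mathrm{ad}u_i)=0$. $\square$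

Since $\iota$ is a homomorphism, $D_2\circ\iota=\iota\circ D^{(0)}$. With Lemma 5, $D\iota=\iota D^{(0)}$, and we obtain a vertex algebra homomorphism
$$H^0(\iota):\ \mathcal W^\ell(\mathfrak{sl}_p,f_0)\cong H^0(C_0)\longrightarrow H^0(C)\cong\mathcal W^k(\mathfrak{sl}_n,f_2).$$

## 9. An acyclic subcomplex, and injectivity

An injective chain map need not be injective on cohomology: $\iota(z)$ could be $Dc$ with $c$ outside the image. The remedy is an acyclic subcomplex which contains *all* elements of negative charge, so that it contains $c$.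

Let $C=C(\mathfrak q,\psi)=V(\mathfrak a)\otimes F(\mathfrak q)$ as in (11), with $\mathfrak q$ admissible and $\psi([\mathfrak q,\mathfrak q])=0$. Let $J'_u=D\varphi_u=u+\rho(u)+\psi(u)$; then $[J'_u{}_\lambda J'_v]=J'_{[u,v]}$ and $[J'_u{}_\lambda\varphi_v]=\varphi_{[u,v]}$. *Creation modes* are the $a_{(-m)}$, $m\ge1$, and *annihilation modes* the $a_{(m)}$, $m\ge0$, of generators $a\in\mathfrak a$, $\varphi_u$, $\varphi_\xi^*$. Put
$$I=\sum_{u\in\mathfrak q,\,m\ge1}\bigl(\varphi_{u(-m)}C+J'_{u(-m)}C\bigr).\tag{21}$$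
It is a subcomplex, since $[D,\varphi_{u(-m)}]=J'_{u(-m)}$ and $[D,J'_{u(-m)}]=0$. Moreover $C^j\subset I$ for $j<0$: a monomial of negative charge contains some creation mode $\varphi_{u(-m)}$, and this supercommutes with all creation modes of $\mathfrak a,\varphi,\varphi^*$, so it can be moved to the left. Let $F_NC$ be the span of the monomials in creation modes, applied to $|0\rangle$, with at most $N$ letters from $\mathfrak a$ and $\varphi$ (letters $\varphi^*$ are not counted).

In Example 2, $I$ is generated by the $\varphi_{(-m)}$ and by $e_{(-m)}+\delta_{m,1}$. Modulo $I$ only modes of $h,f,\varphi^*$ remain, and $Dh=-2e\varphi^*\equiv2\varphi^*$.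

**Lemma 6.** $DF_N\subset F_N$, and $F_NI:=F_NC\cap I$ is acyclic for all $N$; hence $I$ is acyclic. If $\mathfrak p$ is a vector space complement of $\mathfrak q$ in $\mathfrak a$, the ordered monomials in the $w_{(-m)}$ ($w\in$ basis of $\mathfrak p$) and $\varphi^*_{i(-m)}$, $m\ge1$, applied to $|0\rangle$ give a basis of $C/I$. Moreover $\mathrm{gr}_F(C/I)$ is the free supercommutative algebra on the symbols $w_{-m},\varphi^*_{\xi,-m}$.

**Step 1: $D$ preserves $F$, and $\mathrm{gr}\,D$ is a derivation.** Creation modes of $\mathfrak a$ and $\varphi$ raise $F$ by at most $1$, and creation modes of $\varphi^*$ preserve $F$. Annihilation modes of $\mathfrak a$ (which act through commutators, ending in $|0\rangle$) and of $\varphi$ preserve $F$; annihilation modes of $\varphi^*$ remove a letter $\varphi$ and lower $F$ by $1$. For creation modes of $\mathfrak a$, $[a_{(-m)},b_{(-n)}]=[a,b]_{(-m-n)}$ has fewer letters. So $\mathrm{gr}_FC$ is the free supercommutative algebra on the creation modes.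

By (6), the zero mode of a product of $c$ generating fields is a sum of products of modes whose indices add up to $-(c-1)$. So each term contains at least one annihilation mode, and creation modes stand to the left (modes of $\mathfrak a$ supercommute with ghosts, and annihilation modes of ghosts supercommute among themselves). Now go through the terms of $D$.

- $u_i\varphi_i^*$. The terms ($u$ creation, $\varphi^*$ annihilation) and ($u$ annihilation, $\varphi^*$ creation) preserve $F$. On $\mathrm{gr}\,C$ each is a multiplication composed with a derivation: when $u_{(m)}$ is commuted through a monomial, single commutators give the derivation, while central terms and iterated commutators have fewer letters. If both are annihilation modes, $F$ drops.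
- $\varphi\varphi^*\varphi^*$. With exactly one annihilation mode the change of $F$ is $0$ (either a $\varphi$ replaces a $\varphi$, or a $\varphi^*$ is removed and two are added), and on $\mathrm{gr}\,C$ we get a multiplication composed with a derivation. With two or more annihilation modes at least one $\varphi^*$ annihilates: two $\varphi^*$ annihilating with $\varphi$ creating gives $-2+1$; one $\varphi^*$ and $\varphi$ annihilating gives $-1$; all three give $-2$. So $F$ drops, or the result is zero.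
- $\varphi_\psi^*$: the mode $(\varphi_\psi^*)_{(0)}$ lowers $F$.

Hence $DF_N\subset F_N$ and $\mathrm{gr}\,D$ is a derivation of $\mathrm{gr}\,C$.

**Step 2: a basis adapted to $I$.** In $J'_{u(-m)}=u_{(-m)}+\rho(u)_{(-m)}+\delta_{m,1}\psi(u)$, only $u_{(-m)}$ and the terms with both ghosts creating raise $F$ by $1$; the rest do not raise $F$. So $J'_{u(-m)}$ acts on $\mathrm{gr}\,C$, raising the degree by $1$, as multiplication by $\bar J_{u,-m}=u_{-m}+(\text{bilinear in creation modes of }\varphi,\varphi^*)$. This is a triangular change of variables, so $\mathrm{gr}\,C$ is freely generated by $\bar J_{u,-m},\varphi_{u,-m}$ ($u\in\mathfrak q$), $w_{-m}$ ($w\in\mathfrak p$) and $\varphi^*_{\xi,-m}$. Since $F_{-1}C=0$ and $F$ is exhaustive, the ordered monomials $(J')(\varphi)(w)(\varphi^*)|0\rangle$ form a basis of $C$, and those with at most $N$ letters $J',\varphi,w$ form a basis of $F_NC$.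

The modes $J'_{u(-m)},\varphi_{u(-m)}$, $m\ge1$, satisfy $[J'_{u(-m)},J'_{v(-n)}]=J'_{[u,v](-m-n)}$, $[J'_{u(-m)},\varphi_{v(-n)}]=\varphi_{[u,v](-m-n)}$, $[\varphi_{u(-m)},\varphi_{v(-n)}]=0$, so they span a Lie superalgebra $L$. By the Poincaré–Birkhoff–Witt theorem, $C$ is a free $U(L)$-module on the monomials $(w)(\varphi^*)|0\rangle$, and $I=LC$ is spanned by the basis monomials with at least one letter $J'$ or $\varphi$. This gives the last two assertions of the lemma. It also shows that $\mathrm{gr}_FI$ is the ideal $G_1$ of $\mathrm{gr}\,C$ generated by all $\bar J,\varphi$.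

**Step 3: acyclicity.** Let $G_q\subset\mathrm{gr}\,C$ be the span of monomials with at least $q$ letters $\bar J,\varphi$. From $D\varphi_u=J'_u$ and $DJ'_u=0$ we get $\mathrm{gr}D(\varphi_{u,-m})=\bar J_{u,-m}$ and $\mathrm{gr}D(\bar J_{u,-m})=0$, so $\mathrm{gr}D$ preserves each $G_q$. Let $\mathcal S^q$ be the degree $q$ part of the free supercommutative algebra on $(\bar J,\varphi)$. On $G_q/G_{q+1}\cong\mathcal S^q\otimes(G_0/G_1)$ the differential is $\mathrm{Kos}\otimes1\pm1\otimes D'$, with $D'$ induced on $G_0/G_1$ and $\mathrm{Kos}(\varphi)=\bar J$, $\mathrm{Kos}(\bar J)=0$. The odd derivation $h$ with $h(\bar J_{u,-m})=\varphi_{u,-m}$, $h(\varphi)=0$ satisfies $\mathrm{Kos}\,h+h\,\mathrm{Kos}=q$ on $\mathcal S^q$. So $\mathcal S^q$ is acyclic for $q\ge1$, and by Künneth so is $G_q/G_{q+1}$. In $F$-degree $N$ the filtration $G$ is finite ($q\le N$), so $\mathrm{gr}_F^NI$ is acyclic for every $N$. By induction on $N$, starting from $F_{-1}I=0$, each $F_NI$ is acyclic, and $I=\bigcup_NF_NI$.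 $\square$

**Lemma 7.** Let $C(\mathfrak q_0,\psi_0)$, with $\mathfrak q_0\subset\mathfrak a_0$, and $C(\mathfrak q,\psi)$, with $\mathfrak q\subset\mathfrak a$, be complexes as above. Suppose $\mathfrak a_0$ is a subalgebra of $\mathfrak a$ (the forms need not be compatible) with $\mathfrak a_0\cap\mathfrak q=\mathfrak q_0$. Let $\iota:C(\mathfrak q_0,\psi_0)\to C(\mathfrak q,\psi)$ be a vertex algebra homomorphism commuting with the differentials. Suppose $\iota(x)-x$ is a sum of products $\varphi_u\varphi_\xi^*$ for $x\in\mathfrak a_0$, $\iota(\varphi_u)=\varphi_u$ for $u\in\mathfrak q_0$, and $\iota(\varphi_\xi^*)=\varphi^*_{\xi'}$ with $\xi\mapsto\xi'$ an injective linear map $\mathfrak q_0^*\to\mathfrak q^*$. Then $H^0(\iota)$ is injective.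

**Proof.** Write $C_0,I_0$ and $C,I$ for the two complexes and their subcomplexes (21). For $u\in\mathfrak q_0$ we have $\iota(J'_u)=\iota(D\varphi_u)=D\iota(\varphi_u)=D\varphi_u=J'_u$. So $\iota(I_0)\subset I$, and $\iota$ induces $\bar\iota:C_0/I_0\to C/I$.

*$\bar\iota$ is injective.* Let $\mathfrak p_0$ be a complement of $\mathfrak q_0$ in $\mathfrak a_0$. Then $\mathfrak p_0\cap\mathfrak q\subset\mathfrak p_0\cap\mathfrak q_0=0$, so we can choose a complement $\mathfrak p\supset\mathfrak p_0$ of $\mathfrak q$ in $\mathfrak a$. The map $\iota$ respects the filtrations $F$. For $w\in\mathfrak p_0$ the symbol of $\iota(w)_{(-m)}$ is multiplication by $w_{-m}$ plus terms divisible by creation modes of $\varphi$, hence by $w_{-m}$ modulo $\mathrm{gr}_FI$. By Lemma 6, $\mathrm{gr}\,\bar\iota$ is the inclusion of the free supercommutative algebra on the modes of $\mathfrak p_0,\mathfrak q_0^*$ into that on the modes of $\mathfrak p,\mathfrak q^*$. It is injective, and the filtrations are exhaustive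 and bounded below, so $\bar\iota$ is injective.

*Conclusion.* Let $z\in C_0^0$ with $Dz=0$ and $\iota(z)=Dc$, $c\in C^{-1}$. As $C^{-1}\subset I$, we get $\iota(z)\in I$, and $z\in I_0$ by injectivity of $\bar\iota$. Since $I_0$ is acyclic, $z\in DC_0^{-1}$. $\square$

**Proof of Theorem A.** Apply Lemma 7 to $\iota$ of Section 8, with $\mathfrak a_0=\mathfrak{sl}(P)$ at level $\ell$, $\mathfrak q_0=\mathfrak m_0$, $\mathfrak a=\mathfrak g$ at level $k$, $\mathfrak q=\mathfrak m$. By fact 2 of Section 1, $\mathfrak{sl}(P)\cap\mathfrak m=\mathfrak m_0$; the other hypotheses are visible in the definition of $\iota$. So $H^0(\iota):\mathcal W^\ell(\mathfrak{sl}_p,f_0)\to\mathcal W^k(\mathfrak{sl}_n,f_2)$ is injective. $\blacksquare$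

## 10. Vanishing of $H^j(\mathfrak m^{(0)},\chi)$ for $j\ne0$

Theorem B(1) needs to know that the cohomology sits in degree $0$. The proof compares $C/I$ with a Koszul complex by means of a second filtration.

**Lemma 8.** For every partition, with $\mathfrak m^{(0)}$ and $\chi$ as in Section 6, $H^j(\mathfrak m^{(0)},\chi)=0$ for $j\ne0$.

Use the integral grading $l=0$, which satisfies $(G)$. So $\mathfrak q:=\mathfrak m^{(0)}=\mathfrak g_{>0}$, $\mathfrak p:=\mathfrak g_{\le0}$, and the centralizer satisfies $\mathfrak g^f\subset\mathfrak g_{\le0}$. Let $C=C(\mathfrak q,\chi)$. By Lemma 6, $H^\bullet(C)\cong H^\bullet(C/I)$, and $(C/I)^j=0$ for $j<0$. From now on $j>0$. All letters are taken homogeneous, from a basis of $\mathfrak g$ adapted to $\mathfrak q\oplus\mathfrak p$.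

**Step 1: weights make everything finite-dimensional.** Give $a\in\mathfrak g_i$ and $\varphi_a$ ($a\in\mathfrak g_i$) weight $1-i$, and $\varphi_\xi^*$ ($\xi\in(\mathfrak g_i)^*$) weight $i$; the mode $(-m)$ adds $m-1$. The $\lambda$-brackets are compatible with this, and all terms of $d_{\mathfrak q}+\varphi_\chi^*$ have weight $1$ ($\chi$ lives on $\mathfrak g_1$). So $D$ preserves weight, and $I$ is weight-graded. By Lemma 6, $C/I$ has a basis of monomials in the letters $w_{(-m)}$ ($w\in\mathfrak g_{-i}$, $i\ge0$, weight $m+i$) and $\varphi_{(-m)}^*$ (weight $m-1+i$, $i\ge1$). All weights are positive, with finitely many letters of each weight. So the weight spaces of $C/I$ are finite-dimensional.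

**Step 2: the Kazhdan filtration.** Give each creation letter $a$ or $\varphi_a$, $a\in\mathfrak g_i$, K-degree $1-i$, and $\varphi_\xi^*$, $\xi\in(\mathfrak g_i)^*$, K-degree $i$, independently of the mode. Let $K_N\subset C$ be the span of the creation monomials of K-degree $\le N$. Commuting two creation modes lowers the K-degree by $1$: $[a,b]$ has K-degree $1-i-j$, while $a,b$ together have $2-i-j$. So $\mathrm{gr}_KC$ is the free supercommutative algebra on the creation letters.

An annihilation mode of a generator of K-degree $c$ changes K-degree by at most $c-1$. If $a\in\mathfrak g_i$, so $c=1-i$, it replaces $b\in\mathfrak g_j$ by $[a,b]$, a change of $-i=c-1$. A central term removes $b\in\mathfrak g_{-i}$, a change of $-(1+i)=c-2$. An iterated commutator replaces $b,b'$ by $[[a,b],b']$, a change of $-i-1=c-2$, and longer ones lower further. An annihilation mode of $\varphi_a$ removes a $\varphi^*$ of K-degree $i$, a change of $-i=c-1$. An annihilation mode of $\varphi_\xi^*$, $c=i$, removes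 a $\varphi$ of K-degree $1-i$, a change of $i-1=c-1$.

All terms of $d_{\mathfrak q}+\varphi_\chi^*$ have total K-degree $1$, and each term of $D$ contains at least one annihilation mode. So $DK_N\subset K_N$, and $\mathrm{gr}_KD$ comes from the terms with exactly one annihilation mode; it is a derivation of $\mathrm{gr}_KC$. In the same way the symbol of $J'_{u(-m)}$, $u\in\mathfrak g_i\subset\mathfrak q$, is multiplication by
$$\bar J'_{u,-m}=u_{-m}+(\text{bilinear in creation modes of }\varphi,\varphi^*)+\delta_{m,1}\chi(u),$$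
all of K-degree $1-i$ (if $\chi(u)\ne0$ then $i=1$).

**Step 3: the image filtration on $C/I$.** Let $\bar K_N$ be the image of $K_N$ in $C/I$. We claim that it is spanned by the ordered monomials $(w)(\varphi^*)|0\rangle$ of K-degree $\le N$. Let $M$ be a creation monomial of K-degree $\le N$; induct on its number $F(M)$ of letters from $\mathfrak g,\varphi$. Reordering costs monomials with smaller $F$ and smaller K-degree. If $M$ contains a $\varphi$-letter, $M\in I$. If it contains neither $\varphi$-letters nor letters from $\mathfrak q$, we are done after reordering. Otherwise we may take $M=u_{(-m)}M'$ with $u\in\mathfrak g_i\subset\mathfrak q$ and $M'$ without $\varphi$-letters, and since $J'_{u(-m)}M'\in I$,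
$$M\equiv-\rho(u)_{(-m)}M'-\delta_{m,1}\chi(u)M'\pmod I.$$
In $\rho(u)_{(-m)}M'$, a term with an annihilation mode of $\varphi^*$ kills $M'$, and a term with creation modes of $\varphi$ and $\varphi^*$ has $\varphi$ on the left up to sign and lies in $I$. The remaining terms ($\varphi^*$ creating, $\varphi$ annihilating) have $F=F(M')=F(M)-1$ and K-degree one less than $(1-i)$ plus that of $M'$, so less than that of $M$. If $\chi(u)\ne0$, then $i=1$, $u$ has K-degree $0$, so $M'$ has the K-degree of $M$ and $F(M')=F(M)-1$. This completes the induction.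

By Lemma 6 these monomials are linearly independent in $C/I$, and they have K-degree $\ge0$. So $\bar K_{-1}=0$, and $\bar K$ is a finite filtration on each weight space of $C/I$.

**Step 4: the associated graded complex.** The surjection $\mathrm{gr}_KC\to\mathrm{gr}_{\bar K}(C/I)$ is a map of complexes and kills the ideal generated by all $\varphi,\bar J'$. This ideal is stable under $\mathrm{gr}_KD$, as $\mathrm{gr}_KD$ sends $\varphi_{u,-m}$ to $\bar J'_{u,-m}$ and $\bar J'_{u,-m}$ to $0$. So the surjection factors through the differential graded algebra $A=\mathrm{gr}_KC/(\varphi,\bar J')$. In $A$ we have $u_{-m}=-\delta_{m,1}\chi(u)$ for $u\in\mathfrak q$, and $A$ is free on the $w_{-m},\varphi^*_{\xi,-m}$. By Step 3 its monomial basis maps to the basis of $\mathrm{gr}_{\bar K}(C/I)$. Hence $A\cong\mathrm{gr}_{\bar K}(C/I)$.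

**Step 5: cohomology of $A$.** Let $w\in\mathfrak g_{-i}$, $i\ge0$. In $Dw=\sum_i[u_i,w]\varphi_i^*+k\sum_i(w|u_i)\partial\varphi_i^*$ the first sum has K-degree $1+i$, that of $w$; the second has K-degree $i$ and disappears in $\mathrm{gr}_K$. Now $([u_i,w]\varphi_i^*)_{(-m)}|0\rangle$ is the sum of $[u_i,w]_{(-a)}\varphi^*_{i(-a')}|0\rangle$ over $a,a'\ge1$, $a+a'=m+1$. The $\mathfrak q$-part of $[u_i,w]$ contributes in $A$ only for $a=1$, with value $-\chi([u_i,w])$, and the $\mathfrak p$-part contributes quadratic terms. So in $A$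
$$w_{-m}\mapsto-\sum_i\chi([u_i,w])\varphi^*_{i,-m}+(\text{quadratic}),\qquad\varphi^*_{\xi,-m}\mapsto(\text{quadratic}).$$
Filter $A$ by number of letters $\ge q$. The differential respects this filtration, and it is finite on each weight space, because every letter has positive weight. The associated graded differential is the Koszul differential of the linear map
$$\mathfrak g_{\le0}\to\mathfrak q^*,\qquad w\mapsto-\chi([\,\cdot\,,w])=([f,w]|\cdot),$$
applied mode by mode. This map is surjective. Indeed, suppose $u\in\mathfrak g_{>0}$ satisfies $([f,w]|u)=-(w|[f,u])=0$ for all $w\in\mathfrak g_{\le0}$. Then $[f,u]$, which lies in $\mathfrak g_{\ge0}$, is orthogonal to $\mathfrak g_{\le0}$, so $[f,u]=0$, and $u=0$ since $\mathfrak g^f\subset\mathfrak g_{\le0}$. Splitting $\mathfrak g_{\le0}$ into the kernel and a complement isomorphic to $\mathfrak q^*$, the Koszul complex is the symmetric algebra on the modes of the kernel, with zero differential, tensored with a Koszul complex whose cohomology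 is $\mathbf C$. So its cohomology lies in charge $0$. Since both filtrations are finite on weight spaces, $H^j(A)=0$ and then $H^j(C/I)=0$ for $j>0$. $\square$

In Example 2 the map of Step 5 sends $h\mapsto2e^*$ and $f\mapsto0$, in agreement with $Dh\equiv2\varphi^*$.

## 11. Reduction by stages: proof of Theorem B(1)

Write $C_1=C(\mathfrak m_1,\chi_1)$ with differential $D_1$, so $C=C_1\otimes F(\mathfrak m_0)$.

**Step 1: the embedding of $\mathcal V^\ell(\mathfrak{sl}_p)$.** By fact 5 of Section 1, $\mathfrak m_1$ is the left-move algebra for $f_1=f_S$ of type $(a_1,\dots,a_s,1^p)$. So by (16) and Lemma 8, $W:=\mathcal W^k(\mathfrak{sl}_n,f_1)=H^0(C_1)$ and $H^j(C_1)=0$ for $j\ne0$. By Lemma 5, $\hat x\in Z^0:=\ker D_1|_{C_1^0}$, and by (19) $x\mapsto[\hat x]$ defines a homomorphism $\mathcal V^\ell(\mathfrak{sl}_p)\to W$. It is injective by Lemma 7 with $\mathfrak a_0=\mathfrak{sl}(P)$, $\mathfrak q_0=0$ and $\mathfrak q=\mathfrak m_1$, since $\mathfrak{sl}(P)\cap\mathfrak m_1=0$.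

**Step 2: definition of $H^\bullet_{f_0}(W)$.** We have $[D_1,D_2]=(D_1\iota(d_{\mathfrak m_0}+\varphi_{\chi_0}^*))_{(0)}=0$ by Lemma 5, hence $D_2^2=D^2-D_1^2-[D_1,D_2]=0$. The element $\iota(d_{\mathfrak m_0}+\varphi_{\chi_0}^*)$ lies in $Z^0\otimes F(\mathfrak m_0)$, so $D_2$ induces a differential on $W\otimes F(\mathfrak m_0)$. This is the differential of (11) for $\mathfrak m_0$ and $\chi_0$, with the currents $u\in\mathfrak m_0$ replaced by $[\hat u]\in W$. Its cohomology is $H^\bullet_{f_0}(W)$. Replacing $W$ by $\mathcal V^\ell(\mathfrak{sl}_p)$ gives $H^\bullet(C_0)$.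

**Step 3: two chain maps.** Let
$$T=C_1^{<0}\oplus Z^0,\qquad T'=C_1^{<0}\oplus D_1C_1^{-1}.$$
Charges add under products and $Z^0$ is closed under products, so $T$ is a vertex subalgebra of $C_1$. It is a subcomplex, because $D_1C_1^{-1}\subset Z^0$. Likewise $T'$ is an ideal and a subcomplex of $T$: products of $C_1^{<0}$ with $T$ have negative charge, and $Z^0\cdot D_1C_1^{-1}\subset D_1C_1^{-1}$. And $T/T'=Z^0/D_1C_1^{-1}=W$. Since $D_2$ is the zero mode of an element of $T\otimes F(\mathfrak m_0)$, both $T\otimes F(\mathfrak m_0)$ and $T'\otimes F(\mathfrak m_0)$ are $D$-stable in $C$. On the quotient $W\otimes F(\mathfrak m_0)$, $D_1$ induces $0$. So we have vertex algebra chain maps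
$$C\ \hookleftarrow\ T\otimes F(\mathfrak m_0)\ \twoheadrightarrow\ W\otimes F(\mathfrak m_0).\tag{22}$$
We show that both are quasi-isomorphisms, by showing that the quotient of the first and the kernel of the second are $D$-acyclic.

**Step 4: elimination.** Let $(q_1,q_0)$ be the charges of $C_1$ and $F(\mathfrak m_0)$; $D_1$ and $D_2$ have bidegrees $(1,0)$ and $(0,1)$. Let $R$ be a $D$-stable bigraded space which is $D_1$-acyclic with $q_1$ bounded below. Then $R$ is $D$-acyclic. Indeed, let $c\in R$ be a $D$-cocycle of fixed total charge, and $c_0$ its component of lowest $q_0$. Then $D_1c_0=0$, so $c_0=D_1b$ with $b\in R$ bihomogeneous. Replacing $c$ by $c-Db$ removes $c_0$ and adds $-D_2b$, whose $q_0$ is larger by one. The lowest $q_0$ goes up, the corresponding $q_1$ goes down, and the process stops since $q_1$ is bounded below. So $c$ is a coboundary.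

**Step 5: the quotient $(C_1/T)\otimes F(\mathfrak m_0)$.** Here $q_1\ge0$, and $C_1/T=C_1^0/Z^0\oplus C_1^{>0}$. The map $D_1:C_1^0/Z^0\to C_1^1$ is injective, and $H^j(C_1)=0$ for $j\ge1$; so the quotient is $D_1$-acyclic. By Step 4 it is $D$-acyclic.

**Step 6: the kernel $T'\otimes F(\mathfrak m_0)$.** Here $q_1$ is not bounded below, so we cut by $F_N$. Let $I_1\subset C_1$ be the subcomplex (21) for $C_1$. A homogeneous $D_1$-cocycle $c\in F_NC_1\cap T'$ lies in $F_NI_1$, as $C_1^{<0}\subset I_1$ and $D_1C_1^{-1}\subset D_1I_1\subset I_1$. By Lemma 6, $c=D_1b$ with $b\in F_NI_1$ homogeneous of charge $<0$, and thus $b\in F_NC_1\cap T'$. So $F_NC_1\cap T'$ is $D_1$-acyclic. Now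
$$F_NC=\bigoplus_iF_{N-i}C_1\otimes F(\mathfrak m_0)_{[i]},$$
where $[i]$ is the number of $\varphi$-letters, and therefore
$$F_NC\cap(T'\otimes F(\mathfrak m_0))=\bigoplus_i(F_{N-i}C_1\cap T')\otimes F(\mathfrak m_0)_{[i]}.$$
This space is $D$-stable (Lemma 6 for $C$, and Step 3), $D_1$-acyclic, and has $q_1\ge-N$, because at most $N$ letters are $\varphi$'s. By Step 4 it is $D$-acyclic. The union over $N$ is $T'\otimes F(\mathfrak m_0)$, which is therefore $D$-acyclic.

**Step 7: conclusion.** By (22), $H^\bullet_{f_0}(W)\cong H^\bullet(C)=H^\bullet(\mathfrak m,\chi)$ as vertex algebras. By (18) and Lemma 8 this vanishes in degrees $\ne0$ and is $\mathcal W^k(\mathfrak{sl}_n,f_2)$ in degree $0$. Finally $\iota(C_0)\subset C_1^0\otimes F(\mathfrak m_0)$ is killed by $D_1$, so $\iota(C_0)\subset Z^0\otimes F(\mathfrak m_0)\subset T\otimes F(\mathfrak m_0)$. Followed by the projection to $W\otimes F(\mathfrak m_0)$, $\iota$ becomes $x\mapsto[\hat x]$ on currents and the identity on ghosts. So under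 the isomorphism, the map $H^0(\iota)$ of Theorem A is $H^0_{f_0}$ of $\mathcal V^\ell(\mathfrak{sl}_p)\hookrightarrow W$. $\blacksquare$

## 12. The extra Heisenberg field: proof of Theorem B(2)

**Step 1: the field.** Let $z=1_P-\frac pn1\in\mathfrak{sl}_n$, where $1_P$ is the projection to the span of $P$. Since $0<p<n$, $z$ has the nonzero scalar block $-\frac pn$ on $S$, so $z\notin\mathfrak{sl}(P)$. It normalizes $\mathfrak m_1$; put $\hat z=z+\rho_{\mathfrak m_1}(z)$. The diagonal matrix $z$ commutes with $f_S$ and with $\mathfrak{gl}(P)$, satisfies $(z|\mathfrak m_1)=0$, and has degree $0$ in the column grading used in the proof of Lemma 5. These are the properties of $x$ used there, so the same computation gives $D_1\hat z=0$.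

**Step 2: its brackets.** On $\mathfrak m_1$, $\mathrm{ad}z$ is $1$ on the $N$ copies of $\mathbf C^p$ and $0$ on the left moves within $S$. Also $\mathrm{tr}(zx)=(1-\frac pn)\mathrm{tr}_P(x)=0$ for $x\in\mathfrak{sl}(P)$, and $\mathrm{tr}(z^2)=p-\frac{2p^2}n+\frac{p^2}n=\frac{p(n-p)}n$. By (7),
$$[\hat z_\lambda\hat x]=\lambda\bigl(k\,\mathrm{tr}(zx)+N\,\mathrm{tr}_P(x)\bigr)=0\quad(x\in\mathfrak{sl}(P)),\qquad[\hat z_\lambda\hat z]=\lambda\Bigl(k\tfrac{p(n-p)}n+pN\Bigr)=\kappa\lambda.$$
Since $\hat z$ also has zero bracket with the ghosts of $\mathfrak m_0$, it commutes with $\iota(d_{\mathfrak m_0}+\varphi_{\chi_0}^*)$, and $D_2\hat z=0$.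

**Step 3: the extended map is injective.** So $\iota$ extends to a vertex algebra chain map $\iota':C_0\otimes\pi_\kappa\to C$, $z\mapsto\hat z$, where $\pi_\kappa$ has zero differential, and $H^0(C_0\otimes\pi_\kappa)=\mathcal W^\ell(\mathfrak{sl}_p,f_0)\otimes\pi_\kappa$. The complex $C_0\otimes\pi_\kappa$ is $C(\mathfrak m_0,\chi_0)$ for $\mathfrak a_0=\mathfrak{sl}(P)\oplus\mathbf Cz$ with form $\ell\,\mathrm{tr}\oplus\kappa$; by (9) its differential kills $z$. Elements of $\mathfrak m$ have zero diagonal, while $x+cz$ with $x\in\mathfrak{sl}(P)$ has the scalar block $-\frac{cp}n$ on $S$. So an element $x+cz\in\mathfrak m$ has $c=0$, and $(\mathfrak{sl}(P)\oplus\mathbf Cz)\cap\mathfrak m=\mathfrak m_0$. Lemma 7 applies with $\mathfrak a_0=\mathfrak{sl}(P)\oplus\mathbf Cz$, $\mathfrak q_0=\mathfrak m_0$, $\mathfrak q=\mathfrak m$, and shows that $H^0(\iota'):\mathcal W^\ell(\mathfrak{sl}_p,f_0)\otimes\pi_\kappa\to\mathcal W^k(\mathfrak{sl}_n,f_2)$ is injective. It restricts to the map of Theorem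 A on the first factor. $\blacksquare$
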